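# Linear extensions on a cylinder and the number of standard Young tableaux in a plane region

Throughout, $|\cdot|$ is cardinality or Lebesgue measure, $[L]=\{1,\dots,L\}$, and $\preceq$ is the componentwise order on $\mathbb R^2$: $(i,j)\preceq(i',j')$ means $i\le i'$ and $j\le j'$. For cells, $i$ is the row and $j$ the column. For a finite poset $P$, $e(P)$ is the number of its linear extensions.

## 1. A poset on a cylinder and its jumping particles

Take integers $p,q\ge 1$, put $M=p+q$ and $\Gamma=\mathbb Z(p,-q)$, and roll the lattice $\mathbb Z^2$ up into the cylinder $\mathbb Z^2/\Gamma$. Say that $c\le c'$ in the quotient if some representatives satisfy $c\preceq c'$. This is a partial order. Transitivity holds because translations preserve $\preceq$. For antisymmetry, a cycle of two relations gives $c\preceq c'\preceq c+k(p,-q)$ for suitable representatives and some $k$; then $k(p,-q)\succeq 0$, which forces $k=0$ and $c=c'$.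

**Example.** If $p=1$, each orbit has exactly one representative in row $0$, since $(i,j)\sim(0,j+qi)$. Moreover $(0,j)\preceq(k,j'-kq)$ requires $k\ge 0$ and $j\le j'-kq$, so $(0,j)\le(0,j')$ in the quotient exactly when $j\le j'$. The cylinder poset is a chain.

Now grow a down-set on this cylinder, one orbit at a time. Let $I\subset\mathbb Z^2$ be a $\Gamma$-invariant down-set, $I\neq\emptyset,\mathbb Z^2$. No row of $I$ is full: a full row makes all rows above it (smaller $i$) full, and invariance then makes every row full. Similarly no row is empty. So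
$$I=\{(i,j): j\le\lambda_i\},\qquad \lambda_i\in\mathbb Z \text{ non-increasing},\qquad \lambda_{i+p}=\lambda_i-q .$$
Put $x_i=\lambda_i-i$. This sequence is strictly decreasing and $x_{i+p}=x_i-M$. Hence $x_1>\dots>x_p>x_1-M$, so the $x_i$ taken mod $M$ form a $p$-subset $\eta(I)\subset\mathbb Z/M$. Think of $p$ particles on a ring with $M$ sites.

When can the orbit of $(i,\lambda_i+1)$ be added to $I$? Exactly when $(i-1,\lambda_i+1)\in I$, that is, when $\lambda_{i-1}\ge\lambda_i+1$, that is, $x_{i-1}\ge x_i+2$. Since always $x_{i-1}\ge x_i+1$, this says that site $x_i+1$ is unoccupied. The effect of adding is that the particle at $x_i$ jumps to $x_i+1$.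

**Definition.** $H$ is the $0/1$ matrix indexed by the $p$-subsets of $\mathbb Z/M$, with $H_{\eta\eta'}=1$ if $\eta'$ arises from $\eta$ by one particle jumping to the next site, which must be free.

Let $I\subset I'$ be two such down-sets and $W=(I'\setminus I)/\Gamma$, with $n=|W|$. Linear extensions of $W$ are the same as chains $I=I_0\subset\dots\subset I_n=I'$ of $\Gamma$-invariant down-sets, each adding one orbit. Such a chain is determined by $I_0$ and the path $(\eta(I_t))_t$, because the site left by the jumping particle tells which orbit was added. Hence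
$$e(W)\le (H^n)_{\eta(I)\,\eta(I')}. \tag{1}$$

**Example.** Let $p=q=2$, $M=4$. There are six configurations: four adjacent pairs, from which one jump is possible (always to an opposite pair, e.g. $\{1,2\}\to\{1,3\}$), and two opposite pairs, from which two jumps are possible (always to adjacent pairs). So the number of $n$-step paths grows like $(\sqrt2)^n$. A vector equal to $v$ on adjacent and $w$ on opposite pairs satisfies $H\phi=\Lambda\phi$ iff $w=\Lambda v$ and $2v=\Lambda w$, so $\Lambda=\sqrt 2$. With $\sum\phi^2=1$ we get $v^2=\frac18$, $w^2=\frac14$.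

In Section 6 we diagonalize $H$ completely and find that its norm is $\Lambda=\sin(\pi p/M)/\sin(\pi/M)$. In the example this is $1/\sin(\pi/4)=\sqrt2$.

What is the growth rate good for? Take $a,b>0$ with $ap=bq$, so that $ai+bj$ is $\Gamma$-invariant. The strip $0<ai+bj\le T$ contains about $n=pT/b$ orbits. The increasing ways to fill these orbits with real numbers in $[0,T]$ form a set of volume $e(W)T^n/n!$. If $e(W)$ is about $\Lambda^n$, this is about $(e\Lambda T/n)^n=(e\Lambda b/p)^n$. Since $p/M=b/(a+b)$, as $M\to\infty$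
$$\Lambda\frac bp\ \longrightarrow\ \frac{a+b}{\pi}\sin\frac{\pi b}{a+b}=\frac{a+b}{\pi}\sin\frac{\pi a}{a+b}.$$
So the cylinder tells us how much log-volume one cell is worth when numbers increase across the lattice with average slope $(a,b)$. We use this to count standard Young tableaux of shapes for which no product formula is at hand.

## 2. Tableaux in a scaled region, and the variational formula

A finite set $D\subset\mathbb N^2$ of cells, where $\mathbb N=\{1,2,\dots\}$, is ordered by $\preceq$. With $n=|D|$, a **standard Young tableau** of shape $D$ is a bijection $A:D\to\{1,\dots,n\}$ with $A(c)<A(c')$ whenever $c\ne c'$ and $c\preceq c'$. Equivalently, it is a linear extension of $(D,\preceq)$. The set of these is $\mathrm{SYT}(D)$.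

**Example.** The order passes across holes. Let $D$ be the $3\times3$ square without its center. The cell $(1,1)$ comes first and $(3,3)$ last. In between we have the chains $(1,2)\prec(1,3)\prec(2,3)$ and $(2,1)\prec(3,1)\prec(3,2)$, and also $(1,2)\prec(3,2)$ and $(2,1)\prec(2,3)$. Of the $\binom63=20$ interleavings of the two chains, the last two relations exclude one each (one chain entirely before the other). So $|\mathrm{SYT}(D)|=18$.

Let $R\subset\mathbb R_{\ge0}^2$ be bounded. For real $N>0$ let $D_N$ be the set of cells $(i,j)$ whose unit squares $[i-1,i]\times[j-1,j]$ are contained in $\sqrt N R$, and $n=|D_N|$. The question is whether the limit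
$$\lim_{N\to\infty}\frac1n\Big[\log|\mathrm{SYT}(D_N)|-\tfrac12 n\log n\Big] \tag{2}$$
exists. A result of Morales–Pak–Tassy says that it does when the $D_N$ are skew shapes $\lambda/\mu$ obtained by scaling a piecewise smooth region; for ordinary Young diagrams it follows from the hook-length formula. Conjecture 12.6 of the article B84a in Séminaire Lotharingien de Combinatoire 84 (2021) asserts it for every bounded region with piecewise smooth boundary and positive area. A companion question there concerns the $k$-octagon $\omega_k$: the $3k\times3k$ square with a copy of the staircase $\delta_k=(k-1,\dots,1)$ removed at each corner, so $|\omega_k|=9k^2-4\binom k2$. Is $\log|\mathrm{SYT}(\omega_k)|=\frac12n\log n+cn+o(n)$ for a constant $c$? We shall prove both statements, with a formula for the constant.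

**Definition.** For $a,b\ge0$,
$$\Phi(a,b)=\frac{a+b}\pi\sin\frac{\pi a}{a+b},\quad \Phi(0,0)=0,\qquad \sigma(a,b)=1+\log\Phi(a,b)\in[-\infty,\infty).$$

For example $\Phi(1,1)=2/\pi$. We use the following facts.

- $\Phi$ is continuous, symmetric and $1$-homogeneous, so $\sigma(\lambda a,\lambda b)=\sigma(a,b)+\log\lambda$. It vanishes exactly when $ab=0$.
- $\Phi$ is non-decreasing in each variable. With $w=b/(a+b)$ we have $\Phi=\frac{a+b}{\pi}\sin\pi w$ and $\partial_aw=-w/(a+b)$, so $\pi\,\partial_a\Phi=\sin\pi w-\pi w\cos\pi w$. This vanishes at $w=0$ and has $w$-derivative $\pi^2w\sin\pi w\ge0$, so it is $\ge 0$. For $b$ use symmetry.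
- $\sigma(a,b)\le1+\log\frac{a+b}\pi\le a+b$, by $1+\log y\le y$. Hence $\sigma^+(a,b)\le a+b$.

Let $\mathcal H$ be the set of functions $h:\mathbb R^2\to[0,1]$ that are monotone, i.e. non-decreasing for $\preceq$. They are measurable (Section 9). The distributional derivative $\partial_xh$ is non-negative, because for a test function $\psi\ge0$ the number $-\int h\,\partial_x\psi$ is the limit of $\int\frac{h(x+\epsilon,y)-h(x,y)}\epsilon\psi\,dx\,dy\ge0$. A non-negative distribution is a Radon measure. Its mass on $(0,K)^2$ is at most $K$, because for each $y$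
$$\int_0^K\frac{h(x+\epsilon,y)-h(x,y)}\epsilon\,dx=\frac1\epsilon\Big(\int_K^{K+\epsilon}-\int_0^\epsilon\Big)h(x,y)\,dx\le1 .$$
The same holds for $\partial_yh$. Let $\nabla h=(h_x,h_y)\ge0$ be a Borel version of the density of the absolutely continuous parts. For $U\subset[0,K]^2$ open put
$$S_U(h)=\int_U\sigma(\nabla h)\in[-\infty,\infty),$$
well defined since $\sigma^+(\nabla h)\le h_x+h_y\in L^1(U)$.

**Example.** On $U=(0,1)^2$, the function $h=\min(1,\max(0,\frac{x+y}2))$ has $\nabla h=(\frac12,\frac12)$ and $S_U(h)=1-\log\pi$. The step function $h=1_{\{x\ge1/2\}}$ is monotone, but $\partial_xh$ is carried by a line, so $\nabla h=0$ a.e. and $S_U(h)=-\infty$.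

**Theorem 1.** Let $R\subset\mathbb R^2_{\ge0}$ be bounded, $U=\operatorname{int}R\ne\emptyset$, $\alpha=|U|$.

(a) The limit (2) exists and equals
$$c(R)=-1+\tfrac12\log\alpha+\tfrac1\alpha\max_{h\in\mathcal H}S_U(h),$$
and the maximum is attained and finite.

(b) The same holds, with the same constant, for any finite sets $P_N\subset\mathbb N^2\cap[1,K\sqrt N]^2$ ($K$ fixed) with $|P_N\triangle D_N|=o(N)$, with $n=|P_N|$. Here $N$ may run along any sequence tending to $\infty$.

(c) Any two maximizers have the same gradient a.e. on $U$.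

(d) Let $\mathcal M$ be the set of maximizers. For uniform $A\in\mathrm{SYT}(D_N)$ put $h_A(z)=\max\{A(c)/n:c\in D_N,\ c/\sqrt N\preceq z\}$ ($0$ if there is no such $c$). Then $\inf_{h\in\mathcal M}\|h_A-h\|_{L^1(U)}\to0$ in probability.

**Corollary 2.** (i) For every bounded $R\subset\mathbb R^2_{\ge 0}$ with piecewise smooth boundary and positive area the limit (2) exists, so Conjecture 12.6 is true. (ii) Let $O\subset[0,3]^2$ be the octagon obtained by cutting off four corner triangles with legs $1$ (area $7$). Then $\log|\mathrm{SYT}(\omega_k)|=\frac12n\log n+cn+o(n)$ with $n=|\omega_k|$ and $c=-1+\frac12\log7+\frac17\max_{h\in\mathcal H} S_{\operatorname{int}O}(h)$.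

*Proof from Theorem 1.* (i) Since $|\partial R|=0$, we have $|U|=|R|>0$, so $U\ne\emptyset$ and (a) applies.

(ii) With $N=k^2$, the cells of the $3k\times3k$ square not in $D_{k^2}(O)$ near the corner $(0,0)$ are those with $(i-1)+(j-1)<k$, i.e. $i+j\le k+1$, while $\omega_k$ omits those with $i+j\le k$. The difference is $k$ cells. The other corners are the same by symmetry, so $|\omega_k\triangle D_{k^2}(O)|=4k=o(k^2)$. Apply (b) with $K=3$. $\square$

From now on fix $K\ge1$ with $R\subset[0,K]^2$; then $U\subset(0,K)^2$ and $D_N\subset[1,K\sqrt N]^2$. Also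
$$n/N\to\alpha,\qquad n/N\le\alpha. \tag{3}$$
Indeed the scaled cells of $D_N$ have disjoint interiors, which are open subsets of $R$ and hence lie in $U$; so $n/N\le\alpha$. For compact $C\subset U$, all scaled cells meeting $C$ lie in $U$ once $N$ is large, so $\liminf n/N\ge|C|$.

## 3. One square, and two squares in two positions

**One square.** Let $R=[0,1]^2$ and $\sqrt N=k$ an integer, so $D_N=[k]^2$. Write $f_k=|\mathrm{SYT}([k]^2)|$. The hook-length formula gives $f_k=(k^2)!/\prod_{i,j\le k}(i+j-1)$. The sum $k^{-2}\sum_{i,j}\log\frac{i+j-1}k$ is at least $\int_{[0,1]^2}\log(x+y)$, by concavity of $\log$ on each small square (Jensen at its center). It is at most $\int_{[0,1]\times[1/k,1+1/k]}\log(x+y)$, because $x+y\ge\frac{i+j-1}k$ on $[\frac{i-1}k,\frac ik]\times[\frac jk,\frac{j+1}k]$. So it tends to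
$$\int_{[0,1]^2}\log(x+y)=\int_0^1\big[(x+1)\log(x+1)-x\log x-1\big]dx=\big(2\log2-\tfrac34\big)+\tfrac14-1=2\log2-\tfrac32 .$$
With $n=k^2$, Stirling's formula gives
$$\log f_k=(n\log n-n)-\tfrac12n\log n-\big(2\log2-\tfrac32\big)n+o(n)=\tfrac12n\log n+c_\square n+o(n),\qquad c_\square=\tfrac12-2\log2 .$$

**Two squares.** Let $R=[0,1]^2\cup[1,2]^2$ and $\sqrt N=k$, so $n=2k^2$. Every cell of the first square precedes every cell of the second, and $|\mathrm{SYT}|=f_k^2$. Since $k^2=n/2$, $\log f_k^2=\frac12n\log n+(c_\square-\frac12\log2)n+o(n)$. This is not a skew shape for $k\ge 1$: $(1,1)\preceq(1,k+1)\preceq(2k,2k)$, and the middle cell is missing. Now put the same squares in the other position, $R=([0,1]\times[1,2])\cup([1,2]\times[0,1])$. No cell of one is comparable with a cell of the other, so $|\mathrm{SYT}|=\binom{2k^2}{k^2}f_k^2$ and the constant is $c_\square+\frac12\log2$. So the constant depends on how the pieces share the interval of values $1,\dots,n$, and this dependence must show in any formula. In Theorem 1 it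 is the function $h$ that keeps the record.

## 4. Order polytopes: deleting and reinserting cells

It is easier to work with volumes than with counts. For a finite poset $P$ and a bounded interval $J$ let
$$O_J(P)=\{x\in J^P:x_p\le x_q\text{ whenever }p\le q\},\qquad O(P)=O_{[0,1]}(P).$$
It is convex. Up to null sets it is the disjoint union of $e(P)$ simplices, one for each linear extension, each of volume $|J|^{|P|}/|P|!$. So $\mathrm{Vol}\,O_J(P)=e(P)|J|^{|P|}/|P|!$. (For a two-element chain, $\mathrm{Vol}\,O=\frac12$.) For $P\subset\mathbb N^2$ put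
$$F_N(P)=\log\mathrm{Vol}\,O(P)+\tfrac{|P|}2\log N ,$$
which is $\log\mathrm{Vol}\,O_{[0,\sqrt N]}(P)$. Since $|\mathrm{SYT}(D_N)|=n!\,\mathrm{Vol}\,O(D_N)$, we have to show that $F_N(D_N)/N$ converges. The proof will throw away a small proportion of the cells, and this section bounds the cost.

**Lemma 3 (reinsertion).** Let $P=G\sqcup B$, $J$ compact, and let $y\in O_J(G)$ be such that $\{x_B:(y,x_B)\in O_J(P)\}$ has volume $\ge\gamma^{|B|}$. Then for measurable $Y\subset O_J(G)$ and $t\in(0,1)$,
$$\mathrm{Vol}\,O_J(P)\ge(1-t)^{|G|}(t\gamma)^{|B|}\,\mathrm{Vol}(Y).$$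

*Proof.* A given $x\in Y$ may leave no room for the missing coordinates; mixing it with a little of the roomy point $y$ makes room. Let $\mathrm{fib}(x)$ be the fiber of $O_J(P)$ over $x\in O_J(G)$. It is non-empty: give each $b\in B$ the maximum of $x$ over the elements of $G$ below $b$, or $\min J$ if there are none. This is order-preserving: if $b\le g$, every $g'\le b$ satisfies $x_{g'}\le x_g$; if $b\le b'$, the maximum for $b'$ runs over a larger set; and $g\le b$ is clear. By convexity of $O_J(P)$,
$$\mathrm{fib}((1-t)x+ty)\supset(1-t)\,\mathrm{fib}(x)+t\,\mathrm{fib}(y),$$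
which contains a translate of $t\,\mathrm{fib}(y)$ and so has volume $\ge(t\gamma)^{|B|}$. Integrate over the set $\{(1-t)x+ty:x\in Y\}$, of volume $(1-t)^{|G|}\mathrm{Vol}(Y)$. $\square$

**Lemma 4.** Let $P=G\sqcup B\subset\mathbb N^2\cap[1,K\sqrt N]^2$, $b=|B|$, $t\in(0,1)$. Then
$$F_N(G)+|G|\log(1-t)+b\log\tfrac t{4K}\ \le\ F_N(P)\ \le\ F_N(G)+b\log\tfrac{eKN}b ,$$
and $F_N(B)\le b\log\frac{eKN}b$. (Terms with $b$ are read as $0$ if $b=0$.)

*Proof.* **Upper bounds.** Clearly $O(P)\subset O(G)\times O(B)$, so $F_N(P)\le F_N(G)+F_N(B)$. Rows are chains, so a linear extension of $B$ is determined by the sequence of row indices of its successive cells, and $e(B)\le(K\sqrt N)^b$. With $b!\ge(b/e)^b$ we get $\mathrm{Vol}\,O(B)\le(eK\sqrt N/b)^b$, i.e. $F_N(B)\le b\log\frac{eKN}b$.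

**Lower bound.** We may assume $P\neq\emptyset$, so $K\sqrt N\ge1$. Apply Lemma 3 with $J=[0,1]$, $Y=O(G)$, $y(i,j)=\frac{i+j}{4K\sqrt N}\le\frac12$ and $\gamma=\frac1{4K\sqrt N}\le\frac14$. If $c\prec c'$ then $y(c')\ge y(c)+\gamma$. Hence the fiber over $y|_G$ contains $\prod_{c\in B}[y(c),y(c)+\gamma]$: for $c\prec c'$ in $B$, $x_c\le y(c)+\gamma\le y(c')\le x_{c'}$, and relations between $B$ and $G$ are checked in the same way. So $\mathrm{Vol}\,O(P)\ge(1-t)^{|G|}(t\gamma)^b\,\mathrm{Vol}\,O(G)$. Take logarithms and add $\frac{|P|}2\log N$. $\square$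

## 5. Cutting into boxes loses a logarithm

The natural plan is to cut $R$ into small boxes, treat them as independent, and refine. Try the upper half of this plan on $R=[0,1]^2$ with $r^2$ equal boxes of $L\times L$ cells, $\sqrt N=rL$, using $O(D_N)\subset\prod O(\text{box})$. By Section 3, as $L\to\infty$,
$$F_N(\text{box})=\log\frac{f_L}{(L^2)!}+\frac{L^2}2\log(r^2L^2)=L^2\big(c_\square+1+\log r\big)+o(L^2).$$
So the product bound gives $F_N(D_N)/N\le c_\square+1+\log r+o(1)$, while the true limit along this sequence (the case $r=1$) is $c_\square+1$. The loss is exactly $\log r$, so refining makes the bound worse. The reason is clear: each box is allowed the full range $[0,1]$ of values, while inside the square a box of side $1/r$ can only be expected to see a range of order $1/r$.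

So we must first decide, for each box, roughly which values it takes. That is, we fix a monotone profile $h$ and count fillings near $h$. On a small box $h$ is nearly affine, with slopes $(a,b)$, and, in units where neighboring cells are at distance $1$ and values are multiplied by $\sqrt N$, the local problem is the following.

**Definition.** For $L\in\mathbb N$, $a,b\ge0$, $\theta>0$, let $V_L(a,b,\theta)$ be the volume of the set of order-preserving $X\in\mathbb R^{[L]^2}$ with $|X(i,j)-ai-bj|\le\theta L$ for all $(i,j)$.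

Adding a constant to both $X$ and $ai+bj$, or translating the box, does not change it. A bound by chains is immediate.

**Lemma 5.** For all $a,b\ge0$, $\theta>0$: $L^{-2}\log V_L(a,b,\theta)\le1+\log(\min(a,b)+2\theta)$.

*Proof.* Let $a\le b$. For each $j$ the chain $(X(i,j))_i$ lies in an interval of length at most $(a+2\theta)L$. Dropping all other order relations, $V_L\le\big(((a+2\theta)L)^L/L!\big)^L\le(e(a+2\theta))^{L^2}$. The case $b\le a$ is symmetric. $\square$

This is not sharp: as $\theta\to0$ it gives $1+\log\min(a,b)$, whereas the right answer will be $\sigma(a,b)=1+\log\Phi(a,b)$, and $\Phi(1,1)=2/\pi<1$. A box on its own has a boundary that spoils exact computation. The cylinder of Section 1 closes up the transverse boundary and can be solved exactly. We compute there, and then carry the result back to boxes by packing a cylinder strip with boxes.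

## 6. The spectrum of the jump matrix

**Lemma 6.** $H$ is normal with operator norm $\Lambda=\frac{\sin(\pi p/M)}{\sin(\pi/M)}$. There is $\phi>0$ with $H\phi=\Lambda\phi=H^T\phi$ and $\sum\phi^2=1$. For $\eta$ distributed as $\phi^2$ and $S\subset\mathbb Z/M$, $N_S=|\eta\cap S|$ has mean $p|S|/M$ and variance $\le p$.

*Proof.* **Step 1: eigenvectors.** We write down $\binom Mp$ determinants and check that they diagonalize $H$. For a $p$-set $Z=\{z_1,\dots,z_p\}$ of roots of $z^M=(-1)^{p-1}$ put
$$\Psi_Z(x_1,\dots,x_p)=M^{-p/2}\det\big(z_s^{x_r}\big)_{r,s}.$$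
It is antisymmetric in the $x_r$, and $x_r\mapsto x_r+M$ multiplies it by $(-1)^{p-1}$. For $\eta=\{1\le x_1<\dots<x_p\le M\}$ let $\psi_Z(\eta)=\Psi_Z(x)$. Consider $\sum_r\Psi_Z(x+e_r)$, where $e_r$ is the $r$th unit vector. If $x_r+1$ is occupied, the determinant has two equal or proportional rows and vanishes. If $x_r+1\le M$ is free, the term is $\psi_Z(\eta')$ for the configuration $\eta'$ after the jump. If $r=p$ and $x_p=M$, then
$$\Psi_Z(x_1,\dots,x_{p-1},M+1)=(-1)^{p-1}\Psi_Z(x_1,\dots,x_{p-1},1)=\Psi_Z(1,x_1,\dots,x_{p-1}),$$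
the last step by $p-1$ transpositions. This is again $\psi_Z(\eta')$ if site $1$ is free. So the sign in $z^M=(-1)^{p-1}$ is what makes the ring close up, and $(H\psi_Z)(\eta)=\sum_r\Psi_Z(x+e_r)$. In the expansion of the determinant, the term of a permutation $\pi$ gets multiplied by $\sum_rz_{\pi(r)}=\sum_sz_s$. Hence $H\psi_Z=(\sum_sz_s)\psi_Z$.

**Step 2: normality.** For roots $z,z'$ of $z^M=(-1)^{p-1}$ we have $\frac1M\sum_{x=1}^M(z\bar z')^x=\delta_{zz'}$, because $(z\bar z')^M=1$. By Cauchy–Binet, $\sum_\eta\psi_Z(\eta)\overline{\psi_{Z'}(\eta)}=\det(\delta_{z_s,z'_{s'}})_{s,s'}$, which is $1$ if $Z=Z'$ (same ordering) and $0$ otherwise. So the $\psi_Z$ are orthonormal. There are $\binom Mp$ of them, so they form a basis, and $H$ is normal with eigenvalues $\sum_{z\in Z}z$.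

**Step 3: the norm.** We find the largest modulus of an eigenvalue. Take $p$ of $M$ equally spaced unit vectors, and rotate everything so that their sum is real and non-negative. It equals the sum of their real parts, so it is at most the sum of the $p$ largest real parts among the $M$ points. These are attained by $p$ consecutive points, so the sum is at most the modulus of a sum of $p$ consecutive points, which is $\big|\sum_{l<p}e^{2\pi il/M}\big|=\frac{\sin(\pi p/M)}{\sin(\pi/M)}=\Lambda$. Equality holds for $Z_0=\{e^{i\pi(2l-p+1)/M}\}_{0\le l<p}$: these are roots of $z^M=(-1)^{p-1}$, and by symmetry their sum is exactly $\Lambda$. A normal matrix has norm equal to the largest modulus of an eigenvalue.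

**Step 4: positivity.** We check that the eigenvector of $Z_0$ is positive up to phase. For $Z_0$, $z_l^{x_r}=e^{-i\pi(p-1)x_r/M}\,w_r^l$ with $w_r=e^{2\pi ix_r/M}$, and $w_{r'}-w_r=e^{i\pi(x_r+x_{r'})/M}\,2i\sin\frac{\pi(x_{r'}-x_r)}M$. In the Vandermonde determinant the phases $\prod_re^{-i\pi(p-1)x_r/M}$ and $\prod_{r<r'}e^{i\pi(x_r+x_{r'})/M}$ cancel, so
$$\det(z_l^{x_r})=\prod_{r<r'}2i\sin\frac{\pi(x_{r'}-x_r)}M ,$$
a constant phase times a positive number. Let $\phi=|\psi_{Z_0}|>0$. Then $\sum\phi^2=1$ and $H\phi=\Lambda\phi$, and normality gives $H^T\phi=\bar\Lambda\phi=\Lambda\phi$.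

**Step 5: particle numbers.** We compute the law of $N_S$ under $\phi^2=|\psi_{Z_0}|^2$. By Cauchy–Binet,
$$\mathbb E\,e^{uN_S}=\det\Big(\frac1M\sum_{x}e^{u1_S(x)}z_s^x\bar z_t^x\Big)_{s,t}=\det\big(I+(e^u-1)C_S\big),\qquad (C_S)_{st}=\frac1M\sum_{x\in S}z_s^x\bar z_t^x .$$
$C_S$ is a compression of the projection "multiply by $1_S$" to the span of $p$ orthonormal vectors, so its eigenvalues lie in $[0,1]$. So $N_S$ is distributed as a sum of $p$ independent Bernoulli variables, with mean $\operatorname{tr}C_S=p|S|/M$ and variance $\le p$. $\square$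

For $p=q=2$ the formula in Step 4 gives $\phi=\frac14\cdot2\sin\frac\pi4=\frac{\sqrt2}4$ on adjacent pairs and $\frac14\cdot2=\frac12$ on opposite pairs, in agreement with Section 1.

Since an entry of a matrix is at most its operator norm, (1) yields, for $W$ as in Section 1,
$$e(W)\le\Lambda^n,\qquad n=|W|. \tag{4}$$

## 7. Flat growth still has nearly $\Lambda^n$ histories

The bound (4) gives upper estimates. For lower estimates we need many linear extensions, and moreover ones along which the growing front stays close to a straight line.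

**Lemma 7.** Let $a,b>0$, $\theta\in(0,1)$, and consider integers $p,q\ge1$ with $ap=bq$. Let $n=\lceil pM/b\rceil$, $T=nb/p$, $\mathcal E=(a+b)(\theta M+1)$, $\mathcal E'=(a+b+3)\theta M$. For all sufficiently large $M$ (depending on $a,b,\theta$) there is $W=(I'\setminus I)/\Gamma$ with $|W|=n$,
$$\{\mathcal E<ai+bj\le T-\mathcal E\}\subset I'\setminus I\subset\{-\mathcal E'\le ai+bj\le T+\mathcal E'\},$$
such that the set of order-preserving $X\in\mathbb R^W$ with $|X(i,j)-ai-bj|\le\mathcal E'$ has volume $\ge e^{n\sigma(a,b)}\,4^{-M-1}/(e\sqrt n)$.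

*Proof.* Since $q=ap/b$, the function $ai+bj$ is $\Gamma$-invariant and $bM/p=a+b$. Put $\rho=p/M=b/(a+b)$. Note $M\le T\le M+b$.

**Step 1: most configurations are evenly spread.** Call $\eta$ good if $|N_S-\rho|S||\le\theta M$ for all arcs $S\subset\mathbb Z/M$. We show $\phi^2(\text{not good})=O_\theta(1/M)$. Divide $\mathbb Z/M$ into $J=\lceil8/\theta\rceil$ arcs of length $\le\theta M/8+1$. There are at most $J^2+1$ unions $S'$ of consecutive division arcs (including $\emptyset$). By Lemma 6 and Chebyshev with tolerance $\theta M/2$, each fails $|N_{S'}-\rho|S'||\le\theta M/2$ with probability at most $4p/(\theta M)^2\le4/(\theta^2M)$. So with probability $1-O_\theta(1/M)$ all hold. Then $\eta$ is good once $M\ge8/\theta$: given an arc $S$, let $S'$ be the union of the division arcs contained in $S$. These are consecutive, and $S\setminus S'$ lies in at most two division arcs, so $|S\setminus S'|\le2(\theta M/8+1)$ and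
$$|N_S-\rho|S||\le\tfrac{\theta M}2+|S\setminus S'|\le\tfrac{\theta M}2+\tfrac{\theta M}4+2\le\theta M .$$

**Step 2: many paths are good at a net of times.** The matrix $\mathsf P_{\eta\eta'}=H_{\eta\eta'}\phi(\eta')/(\Lambda\phi(\eta))$ is stochastic because $H\phi=\Lambda\phi$, and $\phi^2$ is stationary because $\sum_\eta\phi(\eta)^2\mathsf P_{\eta\eta'}=\phi(\eta')(H^T\phi)(\eta')/\Lambda=\phi(\eta')^2$. In the stationary chain each admissible path $\eta_0,\dots,\eta_n$ has probability
$$\phi(\eta_0)^2\prod_t\frac{\phi(\eta_{t+1})}{\Lambda\phi(\eta_t)}=\phi(\eta_0)\phi(\eta_n)\Lambda^{-n}\le\Lambda^{-n}.$$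
So any event of probability $\ge\frac12$ contains at least $\frac12\Lambda^n$ paths. Let $\Delta=\lceil\theta pM/b\rceil$ and $t_r=\min(r\Delta,n)$ for $0\le r\le\lceil n/\Delta\rceil=O(1/\theta)$. By Step 1 and a union bound, for large $M$ all $\eta_{t_r}$ are good with probability $\ge\frac12$. So at least $\frac12\Lambda^n$ paths are good at all $t_r$. There are at most $4^M$ pairs $(\eta_0,\eta_n)$, so some pair is joined by at least $\frac12 4^{-M}\Lambda^n$ of them. Fix this pair.

**Step 3: good configurations have flat fronts.** For $I$ with $\eta(I)$ good, put $\mu_i=\lambda_i+\frac qpi$, which is $p$-periodic in $i$. For $i<i'\le i+p$ exactly $i'-i$ of the numbers $x_k$ lie in $(x_{i'},x_i]$, an interval of length at most $M$. So goodness gives $|(i'-i)-\rho(x_i-x_{i'})|\le\theta M$. Since $\lambda_i-\lambda_{i'}=(x_i-x_{i'})-(i'-i)$,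
$$\mu_i-\mu_{i'}=(x_i-x_{i'})-\tfrac Mp(i'-i)=\tfrac Mp\big(\rho(x_i-x_{i'})-(i'-i)\big),$$
and hence $|\mu_i-\mu_{i'}|\le\theta M^2/p$ for all $i,i'$.

**Step 4: the front is at the right height.** Let $\bar\mu(I)=\frac1p\sum_{i=1}^p\mu_i$. Two $\Gamma$-invariant down-sets with the same $\eta$ have the same set $\{x_i\}\subset\mathbb Z$ up to the index, $x_i'=x_{i+k}$, so $\lambda'_i=\lambda_{i+k}-k$: they differ by the diagonal translation by $(-k,-k)$, which changes $\bar\mu$ by $-k-kq/p=-kM/p$. So we can choose $I_0$ with $\eta(I_0)=\eta_0$ and $|\bar\mu(I_0)|\le M/p$. Each path from $\eta_0$ then gives a chain $I_0\subset I_1\subset\dots\subset I_n$, and adding an orbit increases $\bar\mu$ by $1/p$. At times $t=t_r$, Step 3 gives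
$$|\mu_i-\tfrac tp|\le\tfrac{\theta M^2}p+\tfrac Mp=\tfrac Mp(\theta M+1).$$
Multiply by $b$, using $b\mu_i=b\lambda_i+ai$ and $bM/p=a+b$: $|b\lambda_i+ai-\frac{bt}p|\le\mathcal E$. Hence
$$\{ai+bj\le\tfrac{bt}p-\mathcal E\}\subset I_t\subset\{ai+bj\le\tfrac{bt}p+\mathcal E\}\qquad(t=t_r). \tag{5}$$

**Step 5: all these paths fill the same $W$.** $I_n$ is determined by $I_0$, $\eta_n$ and $n$, because $\bar\mu(I_n)=\bar\mu(I_0)+n/p$ and distinct lifts of $\eta_n$ have distinct $\bar\mu$. So $I=I_0$, $I'=I_n$ and $W$ are the same for all our paths. The inner inclusion is (5) for $t=0$ and $t=n$, since $bn/p=T$.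

**Step 6: each orbit is added at about the right time.** If the orbit of $c=(i,j)$ is added at step $t\in(t_{r-1},t_r]$, then $c\in I_{t_r}\setminus I_{t_{r-1}}$. As $b(t_r-t_{r-1})/p\le b\Delta/p\le\theta M+b$, (5) gives
$$|ai+bj-\tfrac{bt}p|\le\mathcal E+\theta M+b. \tag{6}$$
Since $bt/p\in[0,T]$ and $\mathcal E'-\mathcal E=3\theta M-(a+b)$, the outer inclusion follows for large $M$.

**Step 7: from linear extensions to volume.** Each linear extension found corresponds to a simplex of $X\in[0,T]^W$ of volume $T^n/n!$. Under normalized Lebesgue measure on it, the sorted values $u_1<\dots<u_n$ are distributed as the order statistics of $n$ independent uniform variables on $[0,T]$. With $F_n$ the empirical distribution function of the rescaled variables, $F_n(u_t/T)=t/n$ a.s., so $\max_t|u_t/T-t/n|\le\sup_s|F_n(s)-s|$, which tends to $0$ in probability as $n\to\infty$ (Glivenko–Cantelli). As $T\le M+b$ and $n\ge\rho M^2/b$, for large $M$ we have $\max_t|u_t-tT/n|\le\theta M$ with probability $\ge\frac12$. Since $tT/n=bt/p$, (6) then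 gives $|X(i,j)-(ai+bj)|\le\mathcal E+2\theta M+b\le\mathcal E'$ for large $M$. Different simplices overlap in null sets, so the volume in question is at least
$$\tfrac12\cdot\tfrac12\,4^{-M}\Lambda^n\,T^n/n!\ \ge\ 4^{-M-1}\,\frac1{e\sqrt n}\Big(\frac{e\Lambda T}n\Big)^n ,$$
using $n!\le e\sqrt n(n/e)^n$. Finally $T/n=b/p$, and $\sin(\pi/M)\le\pi/M$ gives
$$\Lambda\frac bp\ge\frac{Mb}{\pi p}\sin\frac{\pi p}M=\frac{a+b}\pi\sin\frac{\pi b}{a+b}=\Phi(a,b),$$
so $(e\Lambda T/n)^n\ge e^{n\sigma(a,b)}$. $\square$

## 8. Box volumes near a plane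

**Lemma 8.** (i) If $a,b>0$, $a/b\in\mathbb Q$, $\theta\in(0,1)$, then $\liminf_{L\to\infty}L^{-2}\log V_L(a,b,\theta)\ge\sigma(a,b)$.

(ii) For $0<\kappa<\bar A$ and $\epsilon>0$ there is $\theta_0>0$ such that for $0<\theta\le\theta_0$ and all $a,b\in[\kappa,\bar A]$ with $a/b\in\mathbb Q$: $\limsup_{L\to\infty}L^{-2}\log V_L(a,b,\theta)\le\sigma(a,b)+\epsilon$.

In both parts write $ap_0=bq_0$ with $p_0,q_0\in\mathbb N$ and $M_0=p_0+q_0$. Each $\Gamma$-orbit has a unique representative with $1\le i\le p$.

*Proof of (i).* We cut the large set of Lemma 7 into boxes. Its volume is at most a product of box volumes times a small factor, so the box volume must be large. The constants $C,C',C''$ depend only on $a,b,p_0,q_0$.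

**Step 1: set-up.** Let $m\in\mathbb N$ be large, $p=mLp_0$, $q=mLq_0$, so $M=mLM_0$. Apply Lemma 7 with $\theta'=\theta/((a+b+3)mM_0)$ in place of $\theta$ (for $m$ fixed and $L$ large). Then $\mathcal E'=\theta L$, and $\mathcal E=(a+b)(\theta'M+1)=\frac{a+b}{a+b+3}\theta L+(a+b)\le\theta L$ for $L$ large. Partition $\mathbb Z^2$ into the boxes $(uL,vL)+[L]^2$. $\Gamma$ permutes them, and each embeds in the quotient since $p\ge L$.

**Step 2: few cells lie outside whole boxes.** Let $k$ box orbits lie in $W$, and let $r=n-kL^2$ cell orbits of $W$ remain. The box of a remaining cell contains a cell outside $I'\setminus I$, where $ai+bj\le\mathcal E$ or $ai+bj>T-\mathcal E$. As $ai+bj$ varies by at most $(a+b)L$ on a box, the remaining cell lies in one of the strips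
$$-\mathcal E'\le ai+bj\le\mathcal E+(a+b)L,\qquad T-\mathcal E-(a+b)L\le ai+bj\le T+\mathcal E',$$
of height at most $(2+a+b)L$. Each strip has at most $(2+a+b)L/b+1$ cells in each row, and there are $p=mLp_0$ rows. So $r\le\bar r:=Cp_0mL^2$.

**Step 3: the remaining cells contribute little volume.** In row $i\in\{1,\dots,p\}$ the $r_i$ remaining values form a chain in $[-2\mathcal E',T+2\mathcal E']$, an interval of length $T'=T+4\theta L\le C'mL$, with $T'\ge T\ge M$. They contribute volume at most $T'^{\,r_i}/r_i!\le(eT'/r_i)^{r_i}$. By concavity of $x\log(eT'/x)$, the total log-volume is at most $r\log(eT'p/r)$. The function $x\log(eT'p/x)$ increases for $x\le T'p$, and $\bar r\le Mp\le T'p$ for $m$ large. So the contribution is at most $\bar r\log(eT'p/\bar r)\le\bar r\log(C''m)$.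

**Step 4: conclusion.** The set of Lemma 7 is contained in the product of its projections to the boxes and to the remaining cells. On a box its elements satisfy the conditions defining $V_L(a,b,\theta)$, up to translation. Hence
$$k\log V_L(a,b,\theta)\ \ge\ n\sigma(a,b)-(M+1)\log4-1-\tfrac12\log n-\bar r\log(C''m).$$
Here $kL^2=n-r$ and $n\ge m^2L^2p_0M_0/b$, so $r/n\le\bar r/n=O(1/m)$; and for fixed $m$, $M/n\to0$ and $\frac{\log n}n\to0$ as $L\to\infty$. Dividing by $kL^2=n(1-O(1/m))$ and letting $L\to\infty$,
$$\liminf_LL^{-2}\log V_L\ge\sigma(a,b)-O\big(\tfrac1m\big)-O\big(\tfrac{\log m}m\big).$$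
Let $m\to\infty$. $\square$

*Proof of (ii).* Now we go the other way: we pack a cylinder strip with boxes, independently filled, separated by corridors wide enough that different boxes respect the order automatically. Then Lemma 3 puts the corridor cells back, and (4) bounds the result.

**Step 1: set-up.** Let $d=\lceil2\theta L/\kappa\rceil\ge1$, $L'=L+d$, $p=mL'p_0$, $q=mL'q_0$, $T=M$, and $W=\{0<ai+bj\le T\}/\Gamma$, $n=|W|$. This has the form of Section 1 with $I=\{ai+bj\le0\}$, $I'=\{ai+bj\le T\}$. Each row contains $T/b$ cells of the strip up to an error at most $1$, so $|n-pT/b|\le p$.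

**Step 2: most of the strip is boxes.** $\Gamma$ permutes the superboxes $(uL',vL')+[L']^2$, and they embed in the quotient. Let $k$ be the number of orbits of superboxes contained in $\{\theta L<ai+bj\le T-\theta L\}$, and let $G$ be the union of the corresponding boxes $(uL',vL')+[L]^2$ mod $\Gamma$. A strip cell in none of these superboxes satisfies $ai+bj\le\theta L+(a+b)L'$ or $ai+bj>T-\theta L-(a+b)L'$, so there are at most $C_Lp$ such orbits, with $C_L$ independent of $m$. With $L$ fixed and $m\to\infty$, $n$ is of order $m^2$ and $p$ of order $m$. So $kL'^2/n\to1$ and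
$$|W\setminus G|/n\ \to\ \delta:=1-(L/L')^2\in(0,1).$$

**Step 3: independent fillings are compatible.** On each box of $G$ put, independently, a function from the suitably translated set defining $V_L$, so that $|X-(ai+bj)|\le\theta L$; then $X\in[0,T]$. Suppose $c\preceq c'$ lie in different boxes (possibly different lifts of one box orbit). Then some coordinate increases by at least $L'-(L-1)=d+1$, so $ai+bj$ increases by at least $\kappa(d+1)>2\theta L$, and $X(c)\le X(c')$. Thus $O_{[-\kappa,T]}(G)$ contains a set of volume $V_L^k$.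

**Step 4: reinsertion and the cylinder bound.** Apply Lemma 3 to $W=G\sqcup(W\setminus G)$ with $J=[-\kappa,T]$, $y=ai+bj$, $\gamma=\kappa$. The fiber over $y|_G$ contains $\prod_{c\in W\setminus G}[y(c)-\kappa,y(c)]$, since $y>0$ on $W$ and $c<c'$ implies $y(c')\ge y(c)+\kappa$. With (4) and $n!\ge(n/e)^n$,
$$V_L^k(1-t)^{kL^2}(t\kappa)^{n-kL^2}\le\Lambda^n\frac{(T+\kappa)^n}{n!}\le\Big(\frac{e\Lambda(T+\kappa)}n\Big)^n .$$
As $m\to\infty$, $n\sim pM/b$ and $\Lambda\sim\frac M\pi\sin\frac{\pi p}M$ with $p/M$ fixed, so the last base tends to $e\cdot\frac{Mb}{\pi p}\sin\frac{\pi p}M=e^{\sigma(a,b)}$. Take logarithms, divide by $n$, let $m\to\infty$ (so $kL^2/n\to1-\delta$), and take $t=\delta$: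
$$L^{-2}\log V_L\le\frac{\sigma(a,b)-\delta\log\delta-(1-\delta)\log(1-\delta)+\delta\log(1/\kappa)}{1-\delta},\qquad\delta\le\frac{2d}L\le\frac{4\theta}\kappa+\frac2L .$$
The bound on $\delta$ is $1-x^2\le2(1-x)$ with $x=L/L'$. Since $\sigma$ is bounded on $[\kappa,\bar A]^2$, the right side exceeds $\sigma(a,b)$ by at most $\epsilon$ once $\delta$ is below some $\delta_0(\kappa,\bar A,\epsilon)$. Take $\theta_0=\kappa\delta_0/8$; then $\delta\le\delta_0$ for $\theta\le\theta_0$ and $L$ large. $\square$

## 9. Monotone functions of two variables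

To use the box volumes we need a monotone profile to be nearly affine on most small squares, in the uniform norm. Let $f:\mathbb R^2\to\mathbb R$ be monotone.

**Continuity a.e., measurability.** If $t\mapsto f(z+t(1,1))$ is continuous at $0$, then $f$ is continuous at $z$, because $f(z-t(1,1))\le f(w)\le f(z+t(1,1))$ for $|w-z|_\infty\le t$. So the set of discontinuities, which is Borel, meets each line of direction $(1,1)$ in a countable set (a monotone function of one variable has countably many jumps). By Fubini it is null, and so $f$ is Lebesgue measurable.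

**Differentiability a.e.** The distributional derivatives of $f$ are non-negative measures, so $f\in BV_{loc}(\mathbb R^2)$. We recall from Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, §6.1: for $f\in BV_{loc}(\mathbb R^2)$ and a.e. $p$,
$$\Big(\frac1{|B(p,r)|}\int_{B(p,r)}|f(z)-f(p)-\nabla f(p)\cdot(z-p)|^2dz\Big)^{1/2}=o(r),$$
where $\nabla f$ is the density of the absolutely continuous part of the derivative. Fix such a $p$, let $\ell(z)=f(p)+\nabla f(p)\cdot(z-p)$ and $\varepsilon_r=\frac1r\cdot\frac1{|B(p,r)|}\int_{B(p,r)}|f-\ell|$, so $\varepsilon_r\to0$. Monotonicity upgrades this average statement to a uniform one. For $z\in B(p,r/2)$ and $0<\eta\le\frac14$ the square $z+[0,\eta r]^2$ lies in $B(p,r)$, and $f(z)$ is at most the average of $f$ over it. So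
$$f(z)\le\ell(z)+(f_x+f_y)(p)\,\eta r+\frac{\pi r^2}{\eta^2r^2}\,\varepsilon_rr=\ell(z)+(f_x+f_y)(p)\,\eta r+\frac{\pi\varepsilon_rr}{\eta^2},$$
and similarly from below with $z-[0,\eta r]^2$. Letting $r\to0$ and then $\eta\to0$, $\sup_{B(p,r/2)}|f-\ell|=o(r)$. So $f$ is differentiable at a.e. $p$, with gradient $\nabla f(p)$.

**Good points.** For $\theta,s>0$ let $E_s$ be the set of $p\in U$ where $f$ is differentiable with gradient $\nabla f(p)$ and
$$\sup_{|z-p|<4s}|f(z)-f(p)-\nabla f(p)\cdot(z-p)|\le\theta s .$$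
By monotonicity of $f$ and continuity of affine functions (squeeze $z$ between rational points above and below it), the supremum may be taken over rational $z$, so $E_s$ is measurable. A.e. $p\in U$ lies in $E_s$ for all small $s$, hence $|U\setminus E_s|\to0$ as $s\to0$.

**Lemma 9.** Let $f$ be monotone, $\tau\in(0,\frac12)$, $\theta>0$. Let $\bar A$ be such that $\tilde U=\{p\in U:\nabla f(p)\in[0,\bar A]^2\}$ has $|U\setminus\tilde U|\le\tau^2/2$. For small $s$ put $E^*=\tilde U\cap E_s$, and let $\mathcal Q$ be the set of closed squares $Q\subset U$ of the grid $s\mathbb Z^2$ with $|Q\setminus E^*|\le\tau s^2$. Then for all small $s$: $|U\setminus E^*|\le\tau^2$, $|U\setminus\bigcup\mathcal Q|\le2\tau$, and $|U\setminus\bigcup_{Q\in\mathcal Q}(Q\cap E^*)|\le3\tau$.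

*Proof.* For small $s$, $|\tilde U\setminus E_s|\le\tau^2/2$, which gives the first claim, and the grid squares inside $U$ cover $U$ up to area $\tau$. The grid squares in $U$ with $|Q\setminus E^*|>\tau s^2$ have total area at most $|U\setminus E^*|/\tau\le\tau$. This gives the second claim. Finally $U\setminus\bigcup(Q\cap E^*)\subset(U\setminus\bigcup\mathcal Q)\cup(U\setminus E^*)$ has area at most $2\tau+\tau^2\le3\tau$. $\square$

Such an $\bar A$ always exists, since $\nabla f$ is finite a.e.

## 10. Building fillings near a given profile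

**Proposition 10.** For each $h\in\mathcal H$, $\liminf_{N\to\infty}F_N(D_N)/N\ge S_U(h)$.

*Proof.* Assume $S_U(h)>-\infty$.

**Step 1: give the profile a uniform slope.** This will guarantee compatibility between boxes. Let $\varepsilon\in(0,\frac12)$, $\kappa=\frac\varepsilon{2K}$ and $g(x,y)=(1-\varepsilon)h(x,y)+\kappa(x+y)$. Then $g$ is monotone, $0\le g\le1$ on $U$, and
$$g(z')-g(z)\ge\kappa|z'-z|_1\qquad(z\preceq z'). \tag{7}$$
Since $\nabla g=(1-\varepsilon)\nabla h+(\kappa,\kappa)$, monotonicity and homogeneity give $\sigma(\nabla g)\ge\sigma(\nabla h)+\log(1-\varepsilon)$, so $S_U(g)\ge S_U(h)+\alpha\log(1-\varepsilon)$. Also $\sigma(\nabla g)\ge\sigma(\kappa,\kappa)\ge-c_\kappa$ with $c_\kappa=\max(0,-\sigma(\kappa,\kappa))$.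

**Step 2: choose squares and slopes.** Given $\tau\in(0,\frac12)$, choose $\bar A$ as in Lemma 9 for $f=g$, then $0<\theta\le\kappa\tau/8$ (so $\theta<1$), then $s\le1$ as in Lemma 9. For $Q\in\mathcal Q$ choose $p_Q\in Q\cap E^*$ with $\sigma(\nabla g(p_Q))$ at least the average of $\sigma(\nabla g)$ over $Q\cap E^*$. This average is $\ge-c_\kappa$, and $|Q\setminus E^*|\le\tau s^2$, so
$$s^2\sigma(\nabla g(p_Q))\ge\int_{Q\cap E^*}\sigma(\nabla g)-\tau s^2c_\kappa .$$
By continuity of $\sigma$ on $(0,\infty)^2$ choose $a_Q,b_Q>0$ with $a_Q/b_Q\in\mathbb Q$, within $\theta$ of the components of $\nabla g(p_Q)$, and $\sigma(a_Q,b_Q)\ge\sigma(\nabla g(p_Q))-\tau$. Let $\ell_Q$ be affine with gradient $(a_Q,b_Q)$ and $\ell_Q(p_Q)=g(p_Q)$. On $Q$ we have $|z-p_Q|<4s$ and $|z-p_Q|_1\le2s$, so $|g-\ell_Q|\le\theta s+2\theta s=3\theta s$ there.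

**Step 3: place boxes.** Let $Q^-$ be the square concentric with $Q$ of side $(1-\tau)s$, and let $G_Q$ be an $L\times L$ block of $c\in\mathbb N^2$ with $c/\sqrt N\in Q^-$, where $L=\lfloor(1-\tau)s\sqrt N\rfloor$. For $N$ large the scaled cells of $G_Q$ lie in $Q\subset U$, so $G_Q\subset D_N$. Put $G=\bigsqcup_QG_Q$.

**Step 4: fill the boxes independently.** On each $G_Q$, for $c=(i,j)$, let
$$x(c)=\ell_Q(c/\sqrt N)+\tfrac1{\sqrt N}\big(X(c)-a_Qi-b_Qj\big)$$
with $X$ in the translated set defining $V_L(a_Q,b_Q,\theta)$. Since $\ell_Q(c/\sqrt N)-\frac1{\sqrt N}(a_Qi+b_Qj)$ is constant, $x$ is order-preserving on $G_Q$. As $\theta L/\sqrt N\le\theta s$, $|x(c)-g(c/\sqrt N)|\le4\theta s$. If $c\in G_Q$, $c'\in G_{Q'}$, $Q\ne Q'$ and $c\preceq c'$, then $|c'-c|_1/\sqrt N\ge\tau s$, and by (7) $x(c')-x(c)\ge\kappa\tau s-8\theta s\ge0$. So with $J=[-4\theta s,1+4\theta s]$, $\mathrm{Vol}\,O_J(G)\ge\prod_QN^{-L^2/2}V_L(a_Q,b_Q,\theta)$. Rescaling $J$ to $[0,1]$,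
$$F_N(G)\ge\sum_Q\log V_L(a_Q,b_Q,\theta)-|G|\log(1+8\theta s).$$
By Lemma 8(i) and $L^2/N\to(1-\tau)^2s^2$,
$$\liminf F_N(G)/N\ge(1-\tau)^2\sum_Qs^2\sigma(a_Q,b_Q)-8\theta s\alpha .$$

**Step 5: reinsert the other cells.** We have $|D_N\setminus G|/N\to\beta:=\alpha-(1-\tau)^2|\bigcup\mathcal Q|\le2\tau(1+\alpha)$, by Lemma 9. By Lemma 4 with $t=\tau$, passing from $G$ to $D_N$ costs in the limit at most $\alpha\log\frac1{1-\tau}+\beta\log\frac{4K}\tau$ per unit of $N$. This tends to $0$ as $\tau\to0$.

**Step 6: let the parameters go.** By Step 2,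
$$\sum_Qs^2\sigma(a_Q,b_Q)\ge S_U(g)-\int_{U\setminus\bigcup_Q(Q\cap E^*)}\sigma^+(\nabla g)-\tau\alpha(c_\kappa+1).$$
The domain of the last integral has area $\le3\tau$, and $\sigma^+(\nabla g)\in L^1(U)$. Let $\tau\to0$ (then also $\theta\to0$): $\liminf F_N(D_N)/N\ge S_U(g)\ge S_U(h)+\alpha\log(1-\varepsilon)$. Let $\varepsilon\to0$. $\square$

## 11. Every large set of fillings has a limiting profile that pays for it

For $x\in O(D_N)$ let $h_x(z)=\max\{x(c):c\in D_N,\ c/\sqrt N\preceq z\}$ ($0$ if there is none). Then $h_x\in\mathcal H$, and $h_x(c/\sqrt N)=x(c)$ for $c\in D_N$ because $x$ is order-preserving.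

**Proposition 11.** Let $Y_N\subset O(D_N)$ be measurable, and suppose that along a sequence $N\to\infty$ we have $\mathrm{Vol}(Y_N)>0$ and $\frac1N\big(\log\mathrm{Vol}(Y_N)+\frac n2\log N\big)\to v$. Then along a subsequence there are $x^N\in Y_N$ and $h\in\mathcal H$ with $h_{x^N}\to h$ at all continuity points of $h$ and in $L^1(U)$, and $v\le S_U(h)$.

*Proof.* **Step 1: pass to one profile.** There are few profiles at a coarse resolution, so one of them carries almost all the volume. Let $m=m_N=\lceil N^{1/4}\rceil$. For $x\in O(D_N)$ the sets $\{c:x(c)<r/m\}$, $1\le r\le m$, are down-sets of $D_N$, i.e. traces of down-sets of $[\lfloor K\sqrt N\rfloor]^2$. A $k\times k$ grid has $\binom{2k}k\le4^k$ down-sets, so there are at most $4^{K\sqrt N}$ choices for each. Together these sets determine $\lfloor mx(c)\rfloor=\#\{r\in[m]:x(c)\ge r/m\}$ for all $c$. So some measurable $\mathcal K_N\subset Y_N$, on which $\lfloor mx\rfloor$ is constant, has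
$$\mathrm{Vol}(\mathcal K_N)\ge4^{-K\sqrt N\,m}\,\mathrm{Vol}(Y_N)=e^{-o(N)}\,\mathrm{Vol}(Y_N).$$
Fix $x^N\in\mathcal K_N$ and $h_N=h_{x^N}$. All $x\in\mathcal K_N$ satisfy $|x-x^N|\le1/m_N$.

**Step 2: a limiting profile.** Pass to a subsequence with $h_N\to h^*$ on $\mathbb Q^2$, and let $h(z)=\sup\{h^*(q):q\in\mathbb Q^2,\ q\preceq z\}\in\mathcal H$. At continuity points $z$ of $h$, with $q,q'\in\mathbb Q^2$,
$$\liminf h_N(z)\ge\sup_{q\preceq z}h^*(q)=h(z),\qquad\limsup h_N(z)\le\inf_{q'\succeq z}h^*(q')\le\inf_{q'\succeq z}h(q')=h(z).$$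
Hence $h_N\to h$ a.e., and in $L^1(U)$ by dominated convergence.

**Step 3: truncate $\sigma$.** Lemma 8(ii) needs slopes bounded away from $0$; for small slopes we use Lemma 5. Let $\kappa\in(0,1)$, and let $\sigma_\kappa(a,b)=\sigma(a,b)$ if $\min(a,b)\ge\kappa$, and $\sigma_\kappa(a,b)=1+\log3\kappa$ otherwise. Then
$$-c_\kappa\le\sigma_\kappa(a,b)\le a+b+3,\qquad c_\kappa=\max(0,-\sigma(\kappa,\kappa),-1-\log3\kappa).$$

**Step 4: choose squares and slopes.** Let $\tau\in(0,\frac12)$. Choose $\bar A\ge1$ as in Lemma 9 for $f=h$; then $0<\theta\le\kappa/7$ so small that Lemma 8(ii) holds with $7\theta$ in place of $\theta$, $\epsilon=\tau$, on $[\kappa,\bar A+1]^2$; then $s\le1$ by Lemma 9. For $Q\in\mathcal Q$ pick $p_Q\in Q\cap E^*$ with $\sigma_\kappa(\nabla h(p_Q))\le\mathfrak m_Q$, the average of $\sigma_\kappa(\nabla h)$ over $Q\cap E^*$. If both components of $\nabla h(p_Q)$ are $\ge\kappa$, choose $(a_Q,b_Q)\succeq\nabla h(p_Q)$ with rational ratio, within $\theta<1$ in each component, with $\sigma(a_Q,b_Q)\le\sigma(\nabla h(p_Q))+\tau$.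 Otherwise let $(a_Q,b_Q)=\nabla h(p_Q)$. Let $\ell_Q$ be affine with gradient $(a_Q,b_Q)$ and $\ell_Q(p_Q)=h(p_Q)$. On the concentric square $2Q$ of side $2s$ we have $|z-p_Q|<4s$ and $|z-p_Q|_1\le3s$, so $|h-\ell_Q|\le\theta s+3\theta s=4\theta s$ there.

**Step 5: uniform control of $h_N$ on $Q$.** We have pointwise convergence at continuity points, and need a uniform statement. Let $\eta=\theta s/(16(\bar A+1))\le s/32$. Continuity points of $h$ are dense; choose one in each closed square of the grid $\eta\mathbb Z^2$ contained in $2Q$, and let $\mathcal Z\subset2Q$ be the finite set of these points. If $z\in Q$ lies in the grid square $C$, let $z^\pm\in\mathcal Z$ be the points chosen in $C\pm(\eta,\eta)\subset2Q$. Then $z^-\preceq z\preceq z^+$ and $|z-z^\pm|_1\le4\eta=\theta s/(4(\bar A+1))$. For $N$ large in the subsequence, $|h_N-h|\le\theta s/4$ on $\mathcal Z$. As the gradient of $\ell_Q$ has components $\le\bar A+1$, for all $z\in Q$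
$$h_N(z)\le h_N(z^+)\le\ell_Q(z^+)+4\theta s+\tfrac{\theta s}4\le\ell_Q(z)+5\theta s,$$
and likewise $h_N(z)\ge\ell_Q(z)-5\theta s$.

**Step 6: project to boxes.** Let $L=\lfloor s\sqrt N\rfloor-1$, and let $G_Q\subset D_N$ be an $L\times L$ block of cells whose scaled squares lie in $Q$. For all $x\in\mathcal K_N$, $c\in G_Q$, and $N$ large,
$$|x(c)-\ell_Q(c/\sqrt N)|\le5\theta s+\tfrac1{m_N}\le6\theta s\le7\theta L/\sqrt N .$$
So after multiplication by $\sqrt N$ the restriction $x|_{G_Q}$ satisfies, up to translation, the conditions defining $V_L(a_Q,b_Q,7\theta)$, and the projection of $\mathcal K_N$ to $\mathbb R^{G_Q}$ has (outer) volume $\le N^{-L^2/2}V_L(a_Q,b_Q,7\theta)$. With $B=D_N\setminus\bigcup_QG_Q$ and Lemma 4 for $F_N(B)$,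
$$\log\mathrm{Vol}(\mathcal K_N)+\tfrac n2\log N\le\sum_Q\log V_L(a_Q,b_Q,7\theta)+|B|\log\tfrac{eKN}{|B|}.$$
Here $|B|/N\to\beta=\alpha-|\bigcup\mathcal Q|\le2\tau$. If both components of $\nabla h(p_Q)$ are $\ge\kappa$, Lemma 8(ii) applies; otherwise Lemma 5 does, where $\min(a_Q,b_Q)+14\theta\le3\kappa$. In both cases
$$\limsup_LL^{-2}\log V_L(a_Q,b_Q,7\theta)\le\sigma_\kappa(\nabla h(p_Q))+2\tau .$$
Since $L^2/N\to s^2$,
$$v\le\sum_Qs^2\sigma_\kappa(\nabla h(p_Q))+2\tau\alpha+\beta\log\tfrac{eK}\beta \tag{8}$$
(the last term read as $0$ if $\beta=0$).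

**Step 7: from the sum to the integral.** We use $(1-\tau)s^2\le|Q\cap E^*|\le s^2$. If $\sigma_\kappa(\nabla h(p_Q))<0$, then $s^2\sigma_\kappa(\nabla h(p_Q))\le|Q\cap E^*|\,\sigma_\kappa(\nabla h(p_Q))\le|Q\cap E^*|\,\mathfrak m_Q$. Otherwise use $s^2\le|Q\cap E^*|/(1-\tau)$. In both cases
$$s^2\sigma_\kappa(\nabla h(p_Q))\le|Q\cap E^*|\,\mathfrak m_Q+\tfrac\tau{1-\tau}|Q\cap E^*|\,\mathfrak m_Q^+\le\int_{Q\cap E^*}\sigma_\kappa(\nabla h)+2\tau\int_Q(h_x+h_y+3).$$
Sum over $Q$, and use $\sigma_\kappa\ge-c_\kappa$ on $U\setminus\bigcup_Q(Q\cap E^*)$, of area $\le3\tau$: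
$$\sum_Qs^2\sigma_\kappa(\nabla h(p_Q))\le\int_U\sigma_\kappa(\nabla h)+3\tau c_\kappa+2\tau\int_U(h_x+h_y+3).$$
Insert this in (8) and let $\tau\to0$ with $h,\kappa$ fixed: $v\le\int_U\sigma_\kappa(\nabla h)$.

**Step 8: remove the truncation.** As $\kappa\to0$, $\sigma_\kappa\to\sigma$ pointwise: where $\min(a,b)>0$ they agree for small $\kappa$, and where $\min(a,b)=0$ we have $\sigma_\kappa=1+\log3\kappa\to-\infty=\sigma$. Also $\sigma_\kappa(\nabla h)\le h_x+h_y+3\in L^1(U)$. The reverse Fatou lemma gives $v\le S_U(h)$. $\square$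

## 12. Existence of the limit, stability, and the limit shape

*Proof of Theorem 1(a).* The function $\min(1,\max(0,\frac{x+y}{2K}))\in\mathcal H$ has $S_U=\alpha\,\sigma(\frac1{2K},\frac1{2K})>-\infty$, so $\liminf F_N(D_N)/N>-\infty$ by Proposition 10. By Lemma 4 with $G=\emptyset$ and by (3), $F_N(D_N)/N$ is bounded above. Choose a sequence realizing $\limsup F_N(D_N)/N$ and apply Proposition 11 with $Y_N=O(D_N)$. There is $h\in\mathcal H$ with
$$\limsup F_N(D_N)/N\le S_U(h)\le\sup_{\mathcal H}S_U\le\liminf F_N(D_N)/N ,$$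
the last step by Proposition 10. Hence $F_N(D_N)/N\to\max_{\mathcal H}S_U$, attained and finite. Since $|\mathrm{SYT}(D_N)|=n!\,\mathrm{Vol}\,O(D_N)$, $n/N\to\alpha$ and $\log N=\log n-\log\alpha+o(1)$,
$$\log|\mathrm{SYT}(D_N)|=n\log n-n+F_N(D_N)-\tfrac n2\log N+o(n)=\tfrac12n\log n+n\Big(-1+\tfrac12\log\alpha+\tfrac1\alpha\max_{\mathcal H}S_U\Big)+o(n).\qquad\square$$

As a consistency check, for $R=[0,1]^2$ the constant is $c_\square=\frac12-2\log2$ by Section 3, so the theorem says $\max S_U=\frac32-2\log2\approx0.114$. The linear profile of Section 2 reaches only $1-\log\pi\approx-0.145$.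

*Proof of (b).* Enlarge $K$ so that it works for both families. Apply Lemma 4 to the pairs $G=P_N\cap D_N\subset P_N$ and $G\subset D_N$, in both cases with $b=o(N)$. Then $b\log\frac{eKN}b=o(N)$ bounds the difference from above. From below we have $|G|\log(1-t)+b\log\frac t{4K}$; let $N\to\infty$ for fixed $t$, then $t\to0$. So $F_N(P_N)$ and $F_N(D_N)$ both equal $F_N(G)+o(N)$, and $F_N(P_N)-F_N(D_N)=o(N)$. Also $|P_N|/N\to\alpha$. Conclude as in (a); nothing changes if $N$ runs along a sequence. $\square$

*Proof of (c).* We show that $\sigma$ is strictly concave on $(0,\infty)^2$. Write $\Phi(a,b)=(a+b)\,\mathsf s\big(\frac a{a+b}\big)$, where $\mathsf s(u)=\frac1\pi\sin\pi u$ is strictly concave on $[0,1]$. Then for $v,w\in(0,\infty)^2$, $\Phi(v+w)\ge\Phi(v)+\Phi(w)$, with strict inequality if $v,w$ are not proportional. So $\Phi$ is concave, and for non-proportional points $\log\Phi(\frac{v+w}2)>\log\frac{\Phi(v)+\Phi(w)}2\ge\frac12(\log\Phi(v)+\log\Phi(w))$. For distinct proportional points $\Phi$ is linear and the strict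 concavity of $\log$ gives the same conclusion.

If $h_1,h_2\in\mathcal M$, then $\nabla h_i\in(0,\infty)^2$ a.e. on $U$, because $S_U(h_i)>-\infty$. Now $\frac{h_1+h_2}2\in\mathcal H$ has gradient $\frac12(\nabla h_1+\nabla h_2)$. If the gradients differed on a set of positive measure, then $S_U(\frac{h_1+h_2}2)>\max S_U$, a contradiction. $\square$

*Proof of (d).* **Step 1: from tableaux to real fillings.** Let $x$ be uniform in $O(D_N)$. Its ranking $A$ is uniform in $\mathrm{SYT}(D_N)$, since all simplices of the decomposition have equal volume, and its sorted values are order statistics of $n$ independent uniform variables. Hence $\sup_z|h_x-h_A|\le\max_c|x(c)-A(c)/n|\to0$ in probability, as in Step 7 of Lemma 7.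

**Step 2: contradiction from Proposition 11.** If (d) failed there would therefore be $\epsilon,\epsilon'>0$ such that the set
$$Y_N=\{x\in O(D_N):\inf_{h\in\mathcal M}\|h_x-h\|_{L^1(U)}\ge\epsilon\}$$
satisfies $\mathrm{Vol}(Y_N)\ge\epsilon'\,\mathrm{Vol}\,O(D_N)$ along a sequence $N\to\infty$. This set is closed, because $\sup_z|h_x-h_{x'}|\le\max_c|x(c)-x'(c)|$. By (a), $\frac1N\big(\log\mathrm{Vol}(Y_N)+\frac n2\log N\big)\to\max S_U$. Proposition 11 gives, along a subsequence, $x^N\in Y_N$ with $h_{x^N}\to h$ in $L^1(U)$ and $S_U(h)\ge\max S_U$, i.e. $h\in\mathcal M$. This contradicts $\|h_{x^N}-h\|_{L^1(U)}\ge\epsilon$. $\square$
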